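
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Non-locally convex separable quasi-Banach spaces\\ with a unique Lipschitz structure}


\begin{abstract}
We show that there are separable quasi-Banach spaces which are not locally convex and whose Lipschitz structure determines their linear structure. For every $q\in(1,\infty)$ we construct such a space $X_q$. It is a non-trivial extension of a reflexive Banach space by a line. The proof has two parts. The first is a structure theorem: if $X$ is separable, the vectors of $X$ annihilated by all continuous functionals form a finite-dimensional space $N_X$, and $X/N_X$ is reflexive, then every quasi-Banach space Lipschitz isomorphic to $X$ contains $X$ linearly, as the preimage of a complemented subspace of a reflexive quotient. The second is a decomposition argument, carried out for sums of spaces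 that are glued together along a common finite-dimensional subspace.
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{quasi-norm} on a real vector space $X$ is a map $\|\cdot\|:X\to[0,\infty)$ such that $\|x\|=0$ only for $x=0$, $\|\alpha x\|=|\alpha|\,\|x\|$ for $\alpha\in\mathbb R$, and
\[
\|x+y\|\le\kappa(\|x\|+\|y\|)\qquad(x,y\in X)
\]
for some constant $\kappa\ge1$. A \emph{quasi-Banach space} is a quasi-normed space that is complete in the induced topology. The classical examples that are not locally convex are $\ell_p$ and $L_p[0,1]$ for $0<p<1$.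

Two quasi-Banach spaces $X,Y$ are \emph{Lipschitz isomorphic} if there is a bijection $f:X\to Y$ such that $f$ and $f^{-1}$ are Lipschitz. They are \emph{linearly isomorphic}, written $X\approx Y$, if there is a linear bijection $T:X\to Y$ with $T$ and $T^{-1}$ bounded. A separable quasi-Banach space $X$ has a \emph{unique Lipschitz structure} if every quasi-Banach space Lipschitz isomorphic to $X$ is linearly isomorphic to $X$.

For Banach spaces positive results are known: for $1<p<\infty$, every Banach space Lipschitz isomorphic to $L_p$ (respectively $\ell_p$) is linearly isomorphic to $L_p$ (respectively $\ell_p$). In the other direction, the Lipschitz structure of a separable quasi-Banach space does not in general determine its linear structure (Albiac--Kalton, 2009). This leaves the following question, posed in \cite{source}.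

\begin{quote}
\emph{Are there any non-locally convex separable quasi-Banach spaces with a unique Lipschitz structure?}
\end{quote}

A natural tool is differentiation: a Lipschitz isomorphism between separable reflexive Banach spaces has Gateaux derivatives, and these are linear embeddings (Lemma~\ref{lem:gateaux}). Without local convexity this tool can disappear completely. For instance, every Lipschitz function $h:L_p[0,1]\to\mathbb R$ with $0<p<1$ is constant (Example~\ref{ex:Lp}). But a space can fail to be locally convex in a very mild way: the set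
\[
N_X=\bigcap_{x^*\in X^*}\ker x^*
\]
of vectors on which all continuous linear functionals vanish may be a single line, while $X/N_X$ is a reflexive Banach space. Then a Lipschitz isomorphism can be differentiated on the quotient $X/N_X$, and the part that functionals do not see is one-dimensional, so it can be treated by finite-dimensional means. We show that this is enough control, and the answer is yes.

\subsection{Results}

Throughout, $\pi_X:X\to X/N_X$ denotes the quotient map. The subspace $N_X$ is closed, so $X/N_X$ is a quasi-Banach space.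

\begin{theorem}[Structure]\label{thm:A}
Let $X$ be a separable quasi-Banach space such that $\dim N_X=d<\infty$ and $E=X/N_X$ is isomorphic to a reflexive Banach space. Let $f:X\to Y$ be a Lipschitz isomorphism onto a quasi-Banach space $Y$. Then $\dim N_Y=d$, $F=Y/N_Y$ is isomorphic to a reflexive Banach space, and there is a bounded linear map $S:X\to Y$ which is an isomorphism onto a closed subspace $Y_0\supset N_Y$, with $S(N_X)=N_Y$ and with $Y_0/N_Y$ complemented in $F$. Moreover $S$ induces an isomorphism $T$ of $E$ onto $Y_0/N_Y$.
\end{theorem}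

\begin{theorem}[Answer]\label{thm:B}
For every $q\in(1,\infty)$ the separable quasi-Banach space $X_q$ of Definition~\ref{def:Xq} is not locally convex, and every quasi-Banach space Lipschitz isomorphic to $X_q$ is linearly isomorphic to $X_q$.
\end{theorem}

\begin{theorem}[Complements]\label{thm:C}
\begin{enumerate}
\item[(i)] For $1<q<\infty$ and $d\ge1$, the $d$-fold direct sum $X_q^d$ is not locally convex, $\dim N_{X_q^d}=d$, and $X_q^d$ has a unique Lipschitz structure.
\item[(ii)] For distinct pairs $(q,d)$ these spaces are not Lipschitz isomorphic.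
\item[(iii)] If $X$ is as in Theorem~\ref{thm:A} and $X/N_X$ is not isomorphic to a proper complemented subspace of itself, then $X$ has a unique Lipschitz structure.
\end{enumerate}
\end{theorem}

\subsection{The idea of the proof}

A telescoping argument (Section~\ref{sec:envelope}) shows that a Lipschitz isomorphism $f:X\to Y$ maps cosets of $N_X$ onto cosets of $N_Y$. So it induces a Lipschitz isomorphism $g:E\to F$ of the quotients, and it restricts to a bi-Lipschitz map of finite-dimensional spaces on each coset. We blow $f$ up at a point $z$ such that $g$ is differentiable at $\pi_Xz$ and the restriction of $f$ to the coset $z+N_X$ is differentiable at $z$. The blow-up $f_0$ is linear modulo $N_Y$ and linear on $N_X$. What is left is a non-linear $N_Y$-valued part, and because $N_Y$ is finite-dimensional it can be linearized by invariant means. This gives Theorem~\ref{thm:A} (Section~\ref{sec:structure}).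

Theorem~\ref{thm:A}, applied to $f$ and to $f^{-1}$, embeds $X$ in $Y$ and $Y$ in $X$ in a controlled way. To pass from two embeddings to an isomorphism we use a decomposition argument. Ordinary direct sums are of no use here, since $\dim N_{X\oplus X}=2\dim N_X$, so that $X\oplus X\not\approx X$ when $0<\dim N_X<\infty$. In Section~\ref{sec:amalgam} we use instead sums in which the copies of $N_X$ are identified, and weighted infinite versions of them. In Section~\ref{sec:example} we build $X_q$ so that it reproduces itself under these operations.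

\section{Tools}\label{sec:tools}

Scalars are real. By the Aoki--Rolewicz theorem every quasi-norm is equivalent to a \emph{$p$-norm} for some $p\in(0,1]$, that is, to a quasi-norm with $\|x+y\|^p\le\|x\|^p+\|y\|^p$. A $p$-norm is continuous. Passing to an equivalent quasi-norm affects nothing in our theorems. In the proof of Theorem~\ref{thm:A} (Section~\ref{sec:structure}) the quasi-norms of $X$ and $Y$ are therefore $p$-norms with a common $p$; quotients then carry $p$-norms too. Section~\ref{sec:envelope} is valid for arbitrary quasi-norms. In Sections~\ref{sec:amalgam} and \ref{sec:example} we use explicit quasi-norms, and their continuity is not needed. The letter $C$ denotes constants that may change from line to line. The open mapping theorem holds for quasi-Banach spaces. On a finite-dimensional space all quasi-norms are equivalent, and finite-dimensional subspaces are closed. A space Lipschitz isomorphic to a separable space is separable.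

\subsection{Invariant means}

Every abelian group $G$ carries a translation invariant mean $M$ on $\ell_\infty(G)$: a positive linear functional with $M[1]=1$ and $M[\varphi(\cdot+g)]=M[\varphi]$ for $g\in G$. If $W$ is a reflexive Banach space, in particular if $W$ is finite-dimensional and normed, and $\varphi:G\to W$ is bounded, then $M[\varphi]\in W^{**}=W$ is defined by $\langle M[\varphi],w^*\rangle=M[\langle\varphi,w^*\rangle]$. This is linear in $\varphi$ and invariant. By the Hahn--Banach theorem $M[\varphi]$ lies in the closed convex hull of $\varphi(G)$; in particular $\|M[\varphi]\|\le\sup\|\varphi\|$. We write $M_{v\in G}[\varphi(v)]$ when the variable has to be shown. Means are used as follows: if $h:G\to W$ and $v\mapsto h(x+v)-h(v)$ is bounded for every $x\in G$, then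
\begin{equation}\label{eq:additive}
A(x)=M_{v\in G}[h(x+v)-h(v)]\quad\text{is additive in }x,
\end{equation}
since by invariance
\[
A(x+x')=M_v[h(x+x'+v)-h(x'+v)]+M_v[h(x'+v)-h(v)]=A(x)+A(x').
\]
An additive map between quasi-Banach spaces that satisfies $\|Ax\|\le C\|x\|$ is continuous and $\mathbb Q$-linear, hence linear.

\subsection{Differentiation}

Reflexive Banach spaces have the Radon--Nikod\'ym property, so Lipschitz maps from $\mathbb R$ into them are differentiable almost everywhere, in norm. Rademacher's theorem says that Lipschitz maps between finite-dimensional spaces are differentiable almost everywhere. The following consequence is the only differentiation theorem needed in infinite dimensions.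

\begin{lemma}\label{lem:gateaux}
Let $E$ be a separable Banach space, $W$ a reflexive Banach space and $h:E\to W$ a Lipschitz map. Then there are $z\in E$ and a bounded linear map $D:E\to W$ with
\[
Dv=\lim_{t\to0}\frac{h(z+tv)-h(z)}t\quad\text{in norm, for all }v\in E .
\]
If moreover $\|h(x)-h(x')\|\ge c\|x-x'\|$ for all $x,x'$, then $\|Dv\|\ge c\|v\|$ for all $v$.
\end{lemma}

\begin{proof}
The last assertion is immediate from the formula for $Dv$. To find $z$ we need a substitute for Lebesgue measure on $E$, and we use the image of a product measure. Replacing $W$ by the closed span of $h(E)$, we may assume that $W$ is separable; let $(w_j^*)\subset W^*$ be a countable set that separates the points of $W$. Choose $v_1,v_2,\dots\in E$ with dense linear span and $\sum\|v_i\|<\infty$. The map $\Phi(s)=\sum s_iv_i$ is continuous on $[0,1]^{\mathbb N}$. Let $\mu$ be the product of Lebesgue measures there. Let $A_n$ be the set of those $s$ for which the limit at $z=\Phi(s)$ exists for all $v$ in the rational span of $v_1,\dots,v_n$ and is $\mathbb Q$-linear in such $v$.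

\emph{$A_n$ is a Borel set.} For fixed $v$ and $t\ne0$ the quotient $(h(\Phi(s)+tv)-h(\Phi(s)))/t$ is continuous in $s$, and for fixed $s$ it is continuous in $t\ne0$. So the limit exists if and only if for every $m$ there is a rational $\delta>0$ such that any two quotients with rational $0<|t|,|t'|<\delta$ differ in norm by at most $1/m$. This is a Borel condition on $s$. Where the limits exist they are limits along $t=1/j$ of continuous functions of $s$, so $\mathbb Q$-linearity, which consists of countably many equations, is a Borel condition as well.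

\emph{$\mu(A_n)=1$.} Fix $(s_i)_{i>n}$. The map $H(a)=h(\sum_{i\le n}a_iv_i+\sum_{i>n}s_iv_i)$ on $\mathbb R^n$ is Lipschitz. For $r\in\mathbb Q^n\setminus\{0\}$ the set of $a$ at which $H$ has no derivative in the direction $r$ is Borel, as above, and it meets each line parallel to $r$ in a null set. By Fubini's theorem it is null. By Rademacher's theorem each $w_j^*\circ H$ is differentiable almost everywhere. Hence for almost every $a$ all derivatives $\partial_rH(a)$, $r\in\mathbb Q^n$, exist, and each $w_j^*(\partial_rH(a))$ is $\mathbb Q$-linear in $r$. As the $w_j^*$ separate points, $\partial_rH(a)$ is $\mathbb Q$-linear in $r$. Now $\mu(A_n)=1$ by Fubini's theorem.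

Choose $s\in\bigcap_nA_n$ and $z=\Phi(s)$. The limit exists and is $\mathbb Q$-linear on the rational span of all $v_i$, which is dense in $E$. Difference quotients in directions $v,v'$ with the same $t$ differ by at most $C\|v-v'\|$, where $C$ is the Lipschitz constant of $h$. So, by the Cauchy criterion, the limit $Dv$ exists for every $v\in E$, and $\|Dv-Dv'\|\le C\|v-v'\|$. By density $D$ is additive, and it is homogeneous by its definition.
\end{proof}

\section{What Lipschitz maps do not see}\label{sec:envelope}

For a quasi-Banach space $X$ put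
\[
\|x\|_{\wedge}=\inf\Bigl\{\sum_{j=1}^m\|u_j\|:\ x=u_1+\dots+u_m,\ m\ge1\Bigr\}\le\|x\| .
\]
This is a seminorm. If $U:X\to Y$ is bounded and linear, then $\|Ux\|_\wedge\le\|U\|\,\|x\|_\wedge$. The seminorm measures how cheaply $x$ can be written as a sum, and it vanishes exactly on $N_X$:
\begin{equation}\label{eq:NX}
N_X=\{x\in X:\|x\|_\wedge=0\}.
\end{equation}
Indeed, if $x^*\in X^*$, then $|x^*(x)|\le\sum|x^*(u_j)|\le\|x^*\|\sum\|u_j\|$ for each decomposition, so $|x^*(x)|\le\|x^*\|\,\|x\|_\wedge$. Conversely, if $\|x\|_\wedge>0$, the Hahn--Banach theorem gives a linear functional $x^*$ with $x^*(x)=\|x\|_\wedge$ and $|x^*|\le\|\cdot\|_\wedge\le\|\cdot\|$, so $x^*\in X^*$ and $x\notin N_X$.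

\begin{lemma}\label{lem:tele}
Let $X$ be a quasi-Banach space, $W$ a normed space and $h:X\to W$ a map with $\|h(x)-h(x')\|\le C\|x-x'\|$. Then $\|h(x)-h(x')\|\le C\|x-x'\|_\wedge$. In particular:
\begin{enumerate}
\item[(i)] $h$ is constant on the cosets of $N_X$;
\item[(ii)] if also $\|x-x'\|\le C'\|h(x)-h(x')\|$ for all $x,x'$, then $\|\cdot\|_\wedge$ is a norm equivalent to the quasi-norm of $X$, so $X$ is isomorphic to a Banach space.
\end{enumerate}
\end{lemma}

\begin{proof}
If $x-x'=u_1+\dots+u_m$, go from $x'$ to $x$ in the steps $u_1,\dots,u_m$. By the triangle inequality in $W$, $\|h(x)-h(x')\|\le\sum_jC\|u_j\|$; take the infimum. Part (i) follows from \eqref{eq:NX}. In (ii), $\|x-x'\|\le C'C\|x-x'\|_\wedge\le C'C\|x-x'\|$.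
\end{proof}

\begin{example}\label{ex:Lp}
Let $x\in L_p[0,1]$, $0<p<1$. Cut $[0,1]$ into $m$ intervals $I_j$ with $\|x1_{I_j}\|_p^p=\|x\|_p^p/m$. Then $\|x\|_\wedge\le m\cdot m^{-1/p}\|x\|_p$, which tends to $0$ as $m\to\infty$. So $N_X=X$ for $X=L_p[0,1]$, and by Lemma~\ref{lem:tele}(i) every Lipschitz map from $L_p[0,1]$ to a normed space is constant.
\end{example}

\begin{lemma}\label{lem:descend}
Let $f:X\to Y$ be a Lipschitz isomorphism of quasi-Banach spaces. Then $f(x+N_X)=f(x)+N_Y$ for all $x\in X$, and $g(\pi_Xx)=\pi_Yf(x)$ defines a Lipschitz isomorphism $g:X/N_X\to Y/N_Y$.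
\end{lemma}

\begin{proof}
Let $n\in N_X$. For $y^*\in Y^*$ the function $y^*\circ f$ is Lipschitz, so $y^*(f(x+n)-f(x))=0$ by Lemma~\ref{lem:tele}(i). Hence $f(x+N_X)\subset f(x)+N_Y$. The same inclusion for $f^{-1}$ gives equality, so $g$ is a well-defined bijection. Moreover, as $x''$ runs through $x'+N_X$, $f(x'')$ runs through $f(x')+N_Y$, so
\[
\|\pi_Y(f(x)-f(x'))\|=\inf_{x''\in x'+N_X}\|f(x)-f(x'')\|\le C\inf_{x''\in x'+N_X}\|x-x''\|=C\|\pi_X(x-x')\|,
\]
and the same estimate holds for $f^{-1}$.
\end{proof}

\section{The structure theorem}\label{sec:structure}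

\subsection{The averaging step in a plane model}\label{sec:toy}

The heart of the proof of Theorem~\ref{thm:A} is a linearization that preserves the behavior on $N_X$. It is already visible on $\mathbb R^2$, with the line $N=\mathbb R\times0$ in the role of $N_X$. Consider
\[
f_0(r,e)=(a(r,e),e),\qquad a(r,e)=r+|e|+\tfrac12\min(|e|,1)\sin r .
\]
This is a bi-Lipschitz bijection, since $\tfrac12\le\partial_ra\le\tfrac32$ and $a$ is Lipschitz. It is the identity on $N$ and modulo $N$. We look for a bounded linear map $S$ with these two properties, obtained from $f_0$ by averaging.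

First average along $N$. The function $n\mapsto a(r+n,e)-n$ is bounded, and
\[
\bar a(r,e)=M_{n\in\mathbb R}[a(r+n,e)-n]=r+|e|+\tfrac12\min(|e|,1)\,M_n[\sin(r+n)]=r+|e| ,
\]
because the shift $n\mapsto n+\pi$ changes the sign of $\sin(r+n)$. The new function satisfies $\bar a(r+n,e)=\bar a(r,e)+n$ exactly. Now average over the whole plane:
\[
A(r,e)=M_{(s,v)\in\mathbb R^2}[\bar a(r+s,e+v)-\bar a(s,v)]=r+M_{(s,v)}[\,|e+v|-|v|\,]=r+\alpha e
\]
with some $\alpha\in[-1,1]$, since the last mean is additive in $e$ by \eqref{eq:additive} and bounded by $|e|$. So $S(r,e)=(r+\alpha e,e)$. The value of $\alpha$ depends on the mean and does not matter. What matters is that $S$ is linear and bounded and agrees with $f_0$ on $N$ and modulo $N$.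

\begin{remark}\label{rem:rotation}
It would be shorter to average only once, over $X$. Let $f_0:X\to Y$ be the blow-up of Step 4 below; as a limit of uniformly bi-Lipschitz maps it is bi-Lipschitz. If $\dim N_X=1$ a single average works: for $0\ne n\in N_X$ the number $f_0(n+v)-f_0(v)\in N_Y\cong\mathbb R$ depends continuously on $v\in X$ and is bounded away from $0$, so it has constant sign and its mean is not $0$. If $\dim N_X\ge2$, this argument fails, because averages of invertible maps may be singular; the average of the rotations by $0$ and by $\pi$ is $0$. Averaging first along $N_X$ avoids this problem in all dimensions.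
\end{remark}

\subsection{Proof of Theorem~\ref{thm:A}}

Let $X,E,d,f,Y,F$ be as in the theorem, and let $g:E\to F$ be the Lipschitz isomorphism of Lemma~\ref{lem:descend}. The letter $n$ denotes elements of $N_X$, and $j$ is a positive integer.

\medskip\noindent\textbf{Step 1: dimensions and reflexivity.}
Let $V\subset N_Y$ be a finite-dimensional subspace. By Lemma~\ref{lem:descend}, $v\mapsto f^{-1}(f(0)+v)$ maps $V$ into $N_X$. It is bi-Lipschitz onto its image, so its derivative at a point of differentiability, which exists by Rademacher's theorem, is injective. Hence $\dim V\le d$, and $\dim N_Y\le d$. In the same way the map $n\mapsto f(n)-f(0)$ from $N_X$ to $N_Y$ shows $d\le\dim N_Y$. So $\dim N_Y=d$.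

The space $E$ is isomorphic to a Banach space, and $g^{-1}:F\to E$ satisfies Lipschitz estimates in both directions. By Lemma~\ref{lem:tele}(ii), $F$ is isomorphic to a Banach space. Fix Banach norms on $E$ and $F$; both spaces are separable. By Lemma~\ref{lem:gateaux} with $W=E$, $g^{-1}$ has at some point a Gateaux derivative $R:F\to E$ that is bounded below. So $F$ is isomorphic to a closed subspace of $E$ and is reflexive.

\medskip\noindent\textbf{Step 2: choice of the base point.}
Since $F$ is reflexive, Lemma~\ref{lem:gateaux} gives a point $e_0\in E$ at which $g$ is Gateaux differentiable. Choose $z_0$ with $\pi_Xz_0=e_0$. We may still move within the coset $z_0+N_X$: by Rademacher's theorem, the bi-Lipschitz map $n\mapsto f(z_0+n)-f(z_0)$ from $N_X$ to $N_Y$ is differentiable at some $n_0$. Put $z=z_0+n_0$ and replace $f$ by $f(z+\cdot)-f(z)$, which replaces $g$ by $g(e_0+\cdot)-g(e_0)$. Now $f(0)=0$, $g(0)=0$. We have linear maps $T:E\to F$ and $D:N_X\to N_Y$ with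
\begin{equation}\label{eq:TD}
j\,g(e/j)\to Te\quad(e\in E),\qquad j\,f(n/j)\to Dn\quad(n\in N_X)
\end{equation}
as $j\to\infty$, and $c\|e\|\le\|Te\|\le C\|e\|$ with $c>0$. Also $D$ is bounded below, and $\dim N_X=\dim N_Y$, so $D$ is bijective.

\medskip\noindent\textbf{Step 3: $TE$ is complemented in $F$.}
We look for a bounded linear left inverse of $T$, and we obtain it from the blow-ups of $g^{-1}$. Let $g_j(e)=j\,g(e/j)$, $k=g^{-1}$ and $k_j(y)=j\,k(y/j)$, so $k_j\circ g_j=\mathrm{id}_E$. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and put $k_\infty(y)=$ weak-$\lim_{\mathcal U}k_j(y)$. The limit exists since $\|k_j(y)\|\le C\|y\|$ and $E$ is reflexive, and $k_\infty:F\to E$ is Lipschitz since the norm is weakly lower semicontinuous. As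
\[
\|k_j(Tx)-x\|=\|k_j(Tx)-k_j(g_j(x))\|\le C\|Tx-g_j(x)\|\to0,
\]
we get $k_\infty(Tx)=x$ for $x\in E$.

As in Section~\ref{sec:toy} we first average along the subspace on which the map is already linear, here $TE$, and then over the whole space. Put
\[
k'(y)=M_{x\in E}[k_\infty(y+Tx)-x].
\]
The function under the mean equals $k_\infty(y+Tx)-k_\infty(Tx)$, so it is bounded by $C\|y\|$. The map $k'$ is Lipschitz, since $k'(y)-k'(y')=M_x[k_\infty(y+Tx)-k_\infty(y'+Tx)]$. By invariance,
\[
k'(y+Tx_0)=M_x[k_\infty(y+T(x+x_0))-(x+x_0)]+x_0=k'(y)+x_0 .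
\]
Let $R_0(y)=M_{v\in F}[k'(y+v)-k'(v)]$. By \eqref{eq:additive} $R_0$ is additive, and $\|R_0y\|\le C\|y\|$, so $R_0$ is bounded and linear. Also $R_0Tx_0=x_0$. Thus $TR_0$ is a bounded projection of $F$ onto $TE$.

\medskip\noindent\textbf{Step 4: blow-up of $f$.}
Let $f_j(x)=j\,f(x/j)$. These maps are uniformly Lipschitz, $f_j(0)=0$ and
\[
\pi_Yf_j(x)=g_j(\pi_Xx)\to T\pi_Xx .
\]
\emph{For each $x\in X$ the limit $f_0(x)=\lim_{\mathcal U}f_j(x)$ exists in $Y$.} Choose $y$ with $\pi_Yy=T\pi_Xx$. As $\|\pi_Y(f_j(x)-y)\|\to0$, there are $m_j\in N_Y$ with $\|f_j(x)-y-m_j\|\to0$. Since $\|f_j(x)\|\le C\|x\|$, the sequence $(m_j)$ is bounded in the finite-dimensional space $N_Y$. So it converges along $\mathcal U$, and therefore so does $f_j(x)$. By \eqref{eq:TD} and the continuity of the $p$-norm,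
\begin{equation}\label{eq:f0}
\|f_0(x)-f_0(x')\|\le C\|x-x'\|,\qquad \pi_Yf_0=T\pi_X,\qquad f_0(n)=Dn\ \ (n\in N_X).
\end{equation}

\medskip\noindent\textbf{Step 5: linearization.}
We have means only for functions with values in reflexive spaces, and $Y$ need not even be locally convex. So we subtract a linear map, possibly discontinuous, such that only an $N_Y$-valued function has to be averaged. Let $\ell:F\to Y$ be linear with $\pi_Y\ell=\mathrm{id}_F$, put $B=\ell T\pi_X$ and $h=f_0-B$. Then $\pi_YB=T\pi_X=\pi_Yf_0$, so $h$ maps $X$ into $N_Y$. Also $B=0$ on $N_X$, so $h(n)=Dn$ for $n\in N_X$. For $x,u\in X$ we have $h(x+u)-h(u)=f_0(x+u)-f_0(u)-Bx$, hence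
\begin{equation}\label{eq:Kx}
h(x+u)-h(u)\in K_x:=\{m\in N_Y:\|Bx+m\|\le C\|x\|\}\qquad(u\in X),
\end{equation}
with $C$ from \eqref{eq:f0}. The set $K_x$ is bounded and non-empty.

Average along $N_X$: let
\[
\bar h(x)=M_{n\in N_X}[h(x+n)-Dn]\in N_Y .
\]
The function under the mean is $h(x+n)-h(n)\in K_x$, so it is bounded. By invariance,
\begin{equation}\label{eq:equivariant}
\bar h(x+n_0)=M_n[h(x+n_0+n)-D(n_0+n)]+Dn_0=\bar h(x)+Dn_0\qquad(n_0\in N_X).
\end{equation}
For $x,v\in X$ we have $\bar h(x+v)-\bar h(v)=M_n[h(x+v+n)-h(v+n)]$, which by \eqref{eq:Kx} lies in the closed convex hull of $K_x$. So we can average over $X$: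
\[
A(x)=M_{v\in X}[\bar h(x+v)-\bar h(v)]\in\overline{\mathrm{conv}}\,K_x .
\]
By \eqref{eq:additive} $A:X\to N_Y$ is additive. By \eqref{eq:equivariant} $A(n)=Dn$ for $n\in N_X$. Put $S=B+A$. This is an additive map with
\[
\pi_YS=T\pi_X,\qquad S|_{N_X}=D .
\]

\emph{$S$ is bounded.} Fix a norm $|\cdot|$ on $N_Y$ and $m_0\in K_x$. For $m\in K_x$ we have $\|m-m_0\|^p\le2C^p\|x\|^p$, hence $|m-m_0|\le C'\|x\|$ with $C'$ independent of $x$, $m$ and $m_0$. The ball $\{m:|m-m_0|\le C'\|x\|\}$ is closed and convex, so it contains $A(x)$. Therefore
\[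
\|Sx\|^p\le\|Bx+m_0\|^p+\|A(x)-m_0\|^p\le C''\|x\|^p
\]
with $C''$ independent of $x$. So $S$ is bounded and linear.

\medskip\noindent\textbf{Step 6: conclusion.}
Put $Y_0=\pi_Y^{-1}(TE)$. As $T$ is bounded below, $TE$ and $Y_0$ are closed. Also $Y_0\supset N_Y$, and $Y_0/N_Y=TE$ is complemented in $F$ by Step 3. The map $S$ is injective: if $Sx=0$, then $T\pi_Xx=0$, so $x\in N_X$ and $Dx=0$, so $x=0$. We have $S(X)\subset Y_0$. If $\pi_Yy=T\pi_Xx$, then $y-Sx\in N_Y=D(N_X)=S(N_X)$, so $y\in S(X)$. Thus $S(X)=Y_0$, and by the open mapping theorem $S:X\to Y_0$ is an isomorphism. It satisfies $S(N_X)=N_Y$ and induces $T$. \qed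

\begin{remark}
The hypotheses enter as follows. Separability and reflexivity are used for differentiation, and reflexivity also for the weak limits and means in Step 3. Finite dimension of $N_X$ is used in Steps 1 and 2 (Rademacher, equality of dimensions), in Step 4 (compactness) and in Step 5, where it lets us take means with values in $N_Y$ and compare the quasi-norm of $Y$ with a norm there.
\end{remark}

\section{Gluing spaces along a common subspace}\label{sec:amalgam}

Fix $d\ge1$, $V=\mathbb R^d$ with a norm $|\cdot|$, and $q\in(1,\infty)$ with $\frac1q+\frac1{q'}=1$.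

\subsection{Amalgams}

A \emph{$V$-space} is a quasi-Banach space $X$ together with an injective linear map $J_X:V\to X$, called its \emph{marking}. $V$-spaces $X,X'$ are isomorphic, written $X\cong X'$, if there is a linear isomorphism $U:X\to X'$ with $UJ_X=J_{X'}$. Of course $X\cong X'$ implies $X\approx X'$.

The simplest sum that identifies the two copies of $V$ is
\[
X\boxplus X'=(X\oplus X')/\{(J_Xr,-J_{X'}r):r\in V\},
\]
marked by $r\mapsto[(J_Xr,0)]=[(0,J_{X'}r)]$. It occurs naturally in the situation of Theorem~\ref{thm:A}:

\begin{lemma}\label{lem:split}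
Let $Y$ be a $V$-space, $N=J_Y(V)$ and $\pi:Y\to Y/N=F$ the quotient map. Suppose $F=F_1\oplus F_2$ with closed subspaces $F_1,F_2$, and let $Y_i=\pi^{-1}(F_i)$, marked by $J_Y$. Then $Y\cong Y_1\boxplus Y_2$.
\end{lemma}

\begin{proof}
The map $Y_1\oplus Y_2\to Y$, $(a,b)\mapsto a+b$, is bounded. It is onto: given $y$, choose $a\in Y_1$, $b\in Y_2$ with $\pi y=\pi a+\pi b$; then $y-a-b\in N\subset Y_1$. If $a+b=0$, then $\pi a=-\pi b\in F_1\cap F_2=0$, so the kernel is $\{(m,-m):m\in N\}$. By the open mapping theorem the induced map $Y_1\boxplus Y_2\to Y$ is an isomorphism, and it respects the markings.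
\end{proof}

To glue infinitely many spaces we take an $\ell_q$-sum and add up the components $r_i\in V$ of an $\ell_q$-sequence, and this requires weights in $\ell_{q'}$. Call a countable family $(X_i)_{i\in I}$ of $V$-spaces \emph{uniform} if the quasi-norms have a common constant $\kappa$ and there are $0<c\le C$ with $c|r|\le\|J_{X_i}r\|\le C|r|$ for all $r\in V$, $i\in I$. Finite families, and families of copies of one space, are uniform. Let $(\bigoplus X_i)_q$ be the $\ell_q$-sum, with quasi-norm $(\sum\|x_i\|^q)^{1/q}$. It has constant $\kappa$. It is complete: a Cauchy sequence $(x^m)$ converges in each coordinate to some $x_i$, and sums over finite sets of coordinates satisfy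
$(\sum\|x_i-x_i^n\|^q)^{1/q}\le\kappa\limsup_m\|x^m-x^n\|$.

\begin{definition}
Let $(X_i)_{i\in I}$ be a uniform family of $V$-spaces and let $w=(w_i)\in\ell_{q'}(I)$ have positive entries. The \emph{amalgam} is
\[
\mathop{\boxplus}_{i\in I}w_iX_i=\Bigl(\bigoplus_{i\in I}X_i\Bigr)_q\Big/Z_w,\qquad Z_w=\Bigl\{(J_{X_i}r_i)_i:\ (r_i)\in\ell_q(I;V),\ \sum_iw_ir_i=0\Bigr\}.
\]
Its marking sends $r\in V$ to the class of $(J_{X_i}r_i)_i$ for any $(r_i)\in\ell_q(I;V)$ with $\sum w_ir_i=r$. If all $X_i$ are copies of $X$, the amalgam is denoted by $X^w$.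
\end{definition}

The series $\sum w_ir_i$ converges absolutely by H\"older's inequality. The space $(\bigoplus J_{X_i}V)_q$ is isomorphic to $\ell_q(I;V)$, hence complete and closed, and $Z_w$ corresponds to the kernel of a bounded map on it, so $Z_w$ is closed. The marking is well defined and linear, and the quasi-norm of the marked vector $J(r)$ is the infimum of $(\sum\|J_{X_i}r_i\|^q)^{1/q}$ over all $(r_i)\in\ell_q(I;V)$ with $\sum w_ir_i=r$. By H\"older's inequality $\|(r_i)\|_q\ge|r|/\|w\|_{q'}$ for these, with equality for $r_i=w_i^{q'-1}r/\|w\|_{q'}^{q'}$. Hence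
\begin{equation}\label{eq:marking}
c\,|r|/\|w\|_{q'}\le\|J(r)\|\le C\,|r|/\|w\|_{q'} ,
\end{equation}
and the amalgam is a $V$-space. With $I$ of two elements and weights $1,1$ we recover $X\boxplus X'$, up to an equivalent quasi-norm; for one element with weight $1$ we recover $X$.

The quotient of an amalgam by its marked subspace is the $\ell_q$-sum of the quotients:
\begin{equation}\label{eq:quotient}
\Bigl(\mathop{\boxplus}_{i}w_iX_i\Bigr)\Big/J(V)=\Bigl(\bigoplus_iX_i/J_{X_i}V\Bigr)_q\quad\text{isometrically.}
\end{equation}
Indeed, the preimage of $J(V)$ in $(\bigoplus X_i)_q$ is $(\bigoplus J_{X_i}V)_q$, and this is the kernel of the coordinatewise map from $(\bigoplus X_i)_q$ to $(\bigoplus X_i/J_{X_i}V)_q$. The latter map is onto and induces the quotient quasi-norm, since in each coordinate one can choose a representative whose quasi-norm is as close as desired to that of the class.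

\subsection{Rules}

\begin{lemma}\label{lem:rules}
All families below are uniform and all weights are positive and in $\ell_{q'}$.
\begin{enumerate}
\item[(R1)] If $U_i:X_i\to X_i'$ are isomorphisms of $V$-spaces and $\sup_i\|U_i\|$ and $\sup_i\|U_i^{-1}\|$ are finite, then $\boxplus_iw_iX_i\cong\boxplus_iw_iX'_i$.
\item[(R2)] If $\varphi:I\to I'$ is a bijection, $X'_{\varphi(i)}=X_i$ and $a\,w_i\le w'_{\varphi(i)}\le b\,w_i$ for all $i$ with constants $0<a\le b$, then $\boxplus_{i\in I}w_iX_i\cong\boxplus_{i'\in I'}w'_{i'}X'_{i'}$.
\item[(R3)] Let $(X_{ji})_{j\in L,\,i\in I_j}$ be a uniform family, $w_j=(w_{ji})_{i\in I_j}$ with $0<\inf_j\|w_j\|_{q'}\le\sup_j\|w_j\|_{q'}<\infty$, and $v\in\ell_{q'}(L)$. Then the $V$-spaces $Y_j=\boxplus_{i\in I_j}w_{ji}X_{ji}$ form a uniform family, and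
\[
\mathop{\boxplus}_{j\in L}v_jY_j\;\cong\;\mathop{\boxplus}_{(j,i)}v_jw_{ji}X_{ji} .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(R1) Apply the $U_i$ coordinatewise. Since $U_iJ_{X_i}=J_{X_i'}$, this maps $Z_w$ onto the corresponding subspace and respects the markings.

(R2) Let $U$ send $x$ to the vector with coordinate $(w_i/w'_{\varphi(i)})x_i$ at $\varphi(i)$. This is an isomorphism of the $\ell_q$-sums. It sends the vector $(J_{X_i}r_i)$ to $(J_{X'_{i'}}r'_{i'})$ with $r'_{\varphi(i)}=(w_i/w'_{\varphi(i)})r_i$, and $\sum w'_{i'}r'_{i'}=\sum w_ir_i$. So it respects the subspaces $Z_w$, $Z_{w'}$ and the markings.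

(R3) Quotient quasi-norms keep the constant $\kappa$, so uniformity follows from \eqref{eq:marking}. The product weights are in $\ell_{q'}$ since $\sum_{j,i}(v_jw_{ji})^{q'}=\sum_jv_j^{q'}\|w_j\|_{q'}^{q'}<\infty$. Consider the composition of the quotient maps
\[
Q:\Bigl(\bigoplus_{j,i}X_{ji}\Bigr)_q=\Bigl(\bigoplus_j\bigl(\bigoplus_iX_{ji}\bigr)_q\Bigr)_q\to\Bigl(\bigoplus_jY_j\Bigr)_q\to\mathop{\boxplus}_jv_jY_j .
\]
It is bounded, and it is onto because classes in $Y_j$ have representatives of at most twice their quasi-norm. A vector $x$ is in $\ker Q$ if and only if its class in each $Y_j$ is a marked vector $J_{Y_j}s_j$, where $(s_j)\in\ell_q(L;V)$ and $\sum_jv_js_j=0$. The first condition means $x_{ji}=J_{X_{ji}}r_{ji}$ with $\sum_iw_{ji}r_{ji}=s_j$. As $x$ lies in the $\ell_q$-sum and the family is uniform, $(r_{ji})$ lies in $\ell_q$, and then $(s_j)\in\ell_q(L;V)$ automatically, since $|s_j|\le\|w_j\|_{q'}\|(r_{ji})_i\|_q$. Finally $\sum_jv_js_j=\sum_{j,i}v_jw_{ji}r_{ji}$. So $\ker Q$ is exactly the subspace that defines the amalgam on the right-hand side. By the open mapping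 theorem $Q$ induces an isomorphism from that amalgam onto $\boxplus_jv_jY_j$, and the same computation shows that it respects the markings.
\end{proof}

By these rules $\boxplus$ respects $\cong$ and is commutative and associative up to $\cong$. Now put
\[
B^\infty=B^v\quad\text{with}\quad v=(2^{-n})_{n\ge1}.
\]

\begin{lemma}\label{lem:powers}
Let $B,B'$ be $V$-spaces and $w=(1/N)_{N\ge1}$, which is in $\ell_{q'}$ since $q'>1$. Then
\begin{enumerate}
\item[(i)] $B\cong B'$ implies $B^\infty\cong B'^\infty$, and $(B\boxplus B')^\infty\cong B^\infty\boxplus B'^\infty$;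
\item[(ii)] $B\boxplus B^\infty\cong B^\infty$;
\item[(iii)] $(B^w)^\infty\cong B^w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first part is (R1). In the second part, by (R3) both sides are isomorphic to the amalgam that has, for each $n\ge1$, one copy of $B$ and one copy of $B'$ with weight $2^{-n}$.

(ii) By (R3), with outer weights $1,1$ and inner weights $(1)$ and $v$, the left-hand side is the amalgam of copies of $B$ with weights $1,2^{-1},2^{-2},\dots$. These are the weights $2^{-1},2^{-2},\dots$ multiplied by $2$, so (R2) applies.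

(iii) By (R3), $(B^w)^\infty$ is the amalgam of copies of $B$ with the weights $2^{-n}/N$, $n,N\ge1$. The reason to choose $w=(1/N)$ is that $w$ has about $1/t$ terms $\ge t$, and that $\sum_n2^{-n}=1$, so the new family should again have about $1/t$ terms $\ge t$. Precisely, for $t>0$ the number of pairs with $2^{-n}/N\ge t$ is
\[
\sum_{n\ge1}\lfloor2^{-n}/t\rfloor\le1/t .
\]
Let $u_1\ge u_2\ge\cdots$ be the decreasing enumeration of the family. At least $j$ members are $\ge u_j$, so $j\le1/u_j$. For $t=1/(2j)$ the term $n=1$ of the sum is $j$, so $u_j\ge1/(2j)$. Hence $\frac1{2j}\le u_j\le\frac1j$, and (R2) gives the claim.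
\end{proof}

\subsection{From two embeddings to an isomorphism}

\begin{proposition}\label{prop:criterion}
Let $X$ be a separable quasi-Banach space such that $\dim N_X=d$ (with $d\ge1$ as fixed above) and $X/N_X$ is isomorphic to a reflexive Banach space. Regard $X$ as a $V$-space with a marking $J_X$ onto $N_X$. Suppose that
\begin{enumerate}
\item[(1)] every invertible linear map of $N_X$ extends to a linear isomorphism of $X$ onto itself, and
\item[(2)] $X^\infty\cong X$.
\end{enumerate}
Then $X$ has a unique Lipschitz structure.
\end{proposition}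

\begin{proof}
Let $f:X\to Y$ be a Lipschitz isomorphism. Let $S:X\to Y_0\subset Y$ be as in Theorem~\ref{thm:A}, and mark $Y$ and $Y_0$ by $J_Y=SJ_X$, which maps $V$ onto $N_Y$. Then $X\cong Y_0$ via $S$. Since $Y_0/N_Y$ has a closed complement in $Y/N_Y$, Lemma~\ref{lem:split} gives
\[
Y\cong X\boxplus A'
\]
for some $V$-space $A'$.

The space $Y$ satisfies the hypotheses of Theorem~\ref{thm:A} as well. Applied to $f^{-1}$, the theorem gives an isomorphism $S'$ of $Y$ onto a closed subspace $X_0\supset N_X$ of $X$ with $S'(N_Y)=N_X$ and $X_0/N_X$ complemented in $X/N_X$. Let $X'$ be the space $X$ with the marking $S'J_Y:V\to N_X$. As before, $X'\cong Y\boxplus B'$ for some $V$-space $B'$. The markings $J_X$ and $S'J_Y$ differ by an invertible linear map of $N_X$, and by (1) this map extends to an isomorphism of $X$. So $X\cong X'$, and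
\[
X\cong Y\boxplus B' .
\]
By (2) and Lemma~\ref{lem:powers}(ii), $X\boxplus X\cong X\boxplus X^\infty\cong X^\infty\cong X$. Hence, by Lemma~\ref{lem:powers}(i) and (ii),
\begin{align*}
X&\cong X^\infty\cong Y^\infty\boxplus B'^\infty\cong Y\boxplus Y^\infty\boxplus B'^\infty\cong Y\boxplus X^\infty\cong Y\boxplus X,\\
Y&\cong X\boxplus A'\cong X\boxplus X\boxplus A'\cong X\boxplus Y .
\end{align*}
So $X\cong Y$, and in particular $X\approx Y$.
\end{proof}

\section{The spaces $X_q$}\label{sec:example}

We look for a space whose $N_X$ is a line, with reflexive quotient, that satisfies the conditions of Proposition~\ref{prop:criterion}. Condition (1) is automatic for a line, since scalar multiples of the identity extend. By Lemma~\ref{lem:powers}(iii), condition (2) holds for every space of the form $Z^w$. So we need one $\mathbb R$-space $Z$ (a $V$-space with $V=\mathbb R$) with reflexive quotient in which the marked line lies in $N_Z$. We assemble it from finite-dimensional pieces $Z_n$. Of course $N_{Z_n}=0$, but the marked vector of $Z_n$ is close to being invisible to functionals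 when $n$ is large.

\subsection{The finite-dimensional pieces}

For $x\in\ell_1^n$ let (Ribe's function)
\[
F_n(x)=\sum_{i=1}^nx_i\log|x_i|-\Bigl(\sum_{i=1}^nx_i\Bigr)\log\Bigl|\sum_{i=1}^nx_i\Bigr|,\qquad 0\log0=0 .
\]
It is homogeneous: in $F_n(tx)$ the two terms $(\sum x_i)\,t\log|t|$ cancel. It is also nearly additive, uniformly in $n$. To see this, let $\theta(a)=a\log|a|$ and $\delta(a,b)=\theta(a+b)-\theta(a)-\theta(b)$. Since $\theta(ta)=t\theta(a)+a\,t\log|t|$, the function $\delta$ is continuous and homogeneous of degree $1$ on $\mathbb R^2$, so $|\delta(a,b)|\le c(|a|+|b|)$ for some constant $c$. As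
\[
F_n(x+y)-F_n(x)-F_n(y)=\sum_i\delta(x_i,y_i)-\delta\Bigl(\sum_ix_i,\sum_iy_i\Bigr),
\]
we get
\begin{equation}\label{eq:ql}
|F_n(x+y)-F_n(x)-F_n(y)|\le2c(\|x\|_1+\|y\|_1)\quad\text{with $c$ independent of $n$.}
\end{equation}
Let $Z_n=\mathbb R\times\ell_1^n$ with
\[
\|(r,x)\|=|r-F_n(x)|+\|x\|_1 ,
\]
marked by $r\mapsto(r,0)$. By homogeneity of $F_n$ and \eqref{eq:ql} this is a quasi-norm with constant $1+2c$. The marking is isometric, and the quotient by $\mathbb R\times0$ is isometric to $\ell_1^n$. So the spaces $Z_n$ form a uniform family of $\mathbb R$-spaces.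

\begin{lemma}\label{lem:ribe}
In $Z_n$, $n\ge2$, we have $\|(1,0)\|_\wedge\le2/\log n$.
\end{lemma}

\begin{proof}
Let $e_i$ be the unit vectors and $\sigma=e_1+\dots+e_n$. Since $F_n(e_i)=0$ and $F_n(\sigma)=-n\log n$, we have $\|(0,e_i)\|=1$ and $\|(-n\log n,\sigma)\|=n$. The identity
\[
(n\log n,0)=\sum_{i=1}^n(0,e_i)-(-n\log n,\sigma)
\]
writes the vector $(n\log n,0)$, of quasi-norm $n\log n$, as a sum with total quasi-norm $2n$.
\end{proof}

\subsection{Definition and first properties}

The quotient of an infinite version of $Z_n$ would be $\ell_1$, which is not reflexive. So we take an amalgam of spaces $Z_{n_k}$ instead; its quotient is an $\ell_q$-sum of the spaces $\ell_1^{n_k}$. The weights must lie in $\ell_{q'}$; we take $2^{-k}$. Then $n_k$ must grow so fast that $2^k/\log n_k\to0$, since the small weights enlarge the bound of Lemma~\ref{lem:ribe} by the factor $2^k$.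

\begin{definition}\label{def:Xq}
Let $V=\mathbb R$, $q\in(1,\infty)$, $n_k=2^{4^k}$ for $k\ge1$, and $w=(1/N)_{N\ge1}$. Put
\[
Z=\mathop{\boxplus}_{k\ge1}2^{-k}Z_{n_k},\qquad X_q=Z^w .
\]
\end{definition}

By Lemma~\ref{lem:rules}(R3), up to isomorphism, $X_q$ is the quotient of the $\ell_q$-sum of the spaces $Z_{n_k}$, $(N,k)\in\mathbb N^2$, by its subspace of vectors $(r_{N,k},0)_{N,k}$ with $(r_{N,k})\in\ell_q(\mathbb N^2)$ and $\sum_{N,k}2^{-k}r_{N,k}/N=0$. It is a separable quasi-Banach space.

\begin{lemma}\label{lem:Xq}
Let $J$ be the marking of $X_q$. Then $N_{X_q}=J(\mathbb R)$, and $X_q/N_{X_q}$ is the $\ell_q$-sum of the spaces $\ell_1^{n_k}$, $(N,k)\in\mathbb N^2$, which is reflexive. In particular $X_q$ is not locally convex.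
\end{lemma}

\begin{proof}
By \eqref{eq:quotient}, applied twice, $X_q/J(\mathbb R)$ is the $\ell_q$-sum in question. As $1<q<\infty$ and the summands are finite-dimensional, it is a reflexive Banach space. Its dual separates points, so $N_{X_q}\subset J(\mathbb R)$.

Fix $k$. Send $u\in Z_{n_k}$ to its class at the coordinate $k$ of $Z$, and the result to its class at the coordinate $N=1$ of $X_q=Z^w$. This is a linear map $Z_{n_k}\to X_q$ of norm at most $1$. By the definition of the markings it sends $(1,0)$ first to $J_Z(2^{-k})$ and then, since $w_1=1$, to $J(2^{-k})$. By Lemma~\ref{lem:ribe},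
\[
\|J(1)\|_\wedge=2^k\|J(2^{-k})\|_\wedge\le\frac{2^{k+1}}{\log n_k}=\frac{2^{k+1}}{4^k\log2}=\frac{2^{1-k}}{\log2}.
\]
Letting $k\to\infty$ gives $\|J(1)\|_\wedge=0$, so $J(\mathbb R)\subset N_{X_q}$ by \eqref{eq:NX}. Since $N_{X_q}\ne0$, the dual of $X_q$ does not separate points. The dual of a locally convex Hausdorff space does, so $X_q$ is not locally convex.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B} and Theorem~\ref{thm:C}(i)}

Theorem~\ref{thm:B} is the case $d=1$ of Theorem~\ref{thm:C}(i), together with the separability of $X_q$ noted above. So let $d\ge1$ and $X=X_q^d$, which is separable. A functional on $X_q^d$ is a $d$-tuple of functionals on $X_q$, so $N_X=N_{X_q}^d$, which by Lemma~\ref{lem:Xq} is $d$-dimensional. Since $N_X\ne0$, $X$ is not locally convex. The quotient $X/N_X\approx(X_q/N_{X_q})^d$ is isomorphic to a reflexive Banach space. Mark $X$ by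
\[
J_X:V=\mathbb R^d\to X,\qquad J_X(r_1,\dots,r_d)=(Jr_1,\dots,Jr_d),
\]
whose image is $N_X$. We check the two conditions of Proposition~\ref{prop:criterion}.

(1) In the coordinates given by $J_X$, an invertible linear map of $N_X$ is a matrix $(\Delta_{ij})\in GL(d,\mathbb R)$. It is the restriction to $N_X$ of the map $(x_i)_i\mapsto(\sum_j\Delta_{ij}x_j)_i$ on $X_q^d$. This map is bounded, and its inverse is given by the inverse matrix.

(2) By Lemma~\ref{lem:powers}(iii) applied to $B=Z$, $X_q^\infty=(Z^w)^\infty\cong Z^w=X_q$ as $\mathbb R$-spaces. In $(X_q^d)^\infty$ the condition $\sum_n2^{-n}r_n=0$, with $r_n\in\mathbb R^d$, splits into the $d$ conditions for the coordinates of $r_n$, and the $\ell_q$-sum of copies of $X_q^d$ is, up to an equivalent quasi-norm, the $d$-fold sum of the $\ell_q$-sums of copies of $X_q$. So $(X_q^d)^\infty\cong(X_q^\infty)^d\cong X_q^d$ as $V$-spaces, where $(X_q^\infty)^d$ is marked coordinatewise.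

By Proposition~\ref{prop:criterion}, $X_q^d$ has a unique Lipschitz structure. \qed

\subsection{Proof of Theorem~\ref{thm:C}(ii)}

Suppose $X_q^d$ and $X_r^{d'}$ are Lipschitz isomorphic. By (i) they are linearly isomorphic. A linear isomorphism $X\to Y$ maps $N_X$ onto $N_Y$, so $d=d'$ and the quotients by these subspaces are isomorphic. Up to equivalent norms these are an $\ell_q$-sum and an $\ell_r$-sum of infinitely many non-zero finite-dimensional spaces. The first contains $\ell_q$, so there is an isomorphic embedding $U$ of $\ell_q$ into some $W=(\bigoplus_iW_i)_r$ with $\dim W_i<\infty$.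

Let $u_n=Ue_n$. As $q>1$, $(e_n)$ and hence $(u_n)$ is weakly null, while $\inf\|u_n\|>0$. The projections of $W$ onto finitely many summands have finite rank, so they map $(u_n)$ to norm null sequences. Let $0<\varepsilon<\inf\|u_n\|$. We can choose inductively a subsequence $(u_{n_j})$ and vectors $b_j\in W$ supported on pairwise disjoint finite sets of summands with $\|u_{n_j}-b_j\|\le\varepsilon2^{-j}$: the part of $u_{n_j}$ on the finitely many summands used so far is small if $n_j$ is large, and the part of $u_{n_j}$ outside a large finite set of summands is small as well. Then $a\le\|b_j\|\le b$ for all $j$, with some $0<a\le b<\infty$, and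
\[
a\,m^{1/r}\le\Bigl\|\sum_{j\le m}b_j\Bigr\|\le b\,m^{1/r},
\]
while $\|\sum_{j\le m}u_{n_j}\|=\|U(\sum_{j\le m}e_{n_j})\|$ lies between positive multiples of $m^{1/q}$. The two sums differ in norm by at most $\varepsilon$. Letting $m\to\infty$ we get $q=r$. \qed

\subsection{Proof of Theorem~\ref{thm:C}(iii)}

In this case no decomposition argument is needed. Let $X$ be as in Theorem~\ref{thm:A}, and assume that $E=X/N_X$ is not isomorphic to a proper complemented subspace of itself. Let $f:X\to Y$ be a Lipschitz isomorphism and $F=Y/N_Y$. Theorem~\ref{thm:A}, applied to $f$ and to $f^{-1}$, gives isomorphic embeddings $S:X\to Y$ and $S':Y\to X$ which induce isomorphic embeddings $T:E\to F$ and $T':F\to E$ with complemented ranges. If $P$ is a bounded projection of $F$ onto $TE$, then $T'P(T')^{-1}$ is a bounded projection of $T'F$ onto $T'TE$. So $T'TE$ is complemented in $T'F$, hence in $E$, and it is isomorphic to $E$. By assumption $T'TE=E$. Then $T'(TE)=E=T'(F)$, and since $T'$ is injective, $TE=F$. Therefore $S(X)=Y_0=\pi_Y^{-1}(TE)=Y$, and $X\approx Y$. \qed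

\begin{thebibliography}{1}
\bibitem{source}
\emph{On The Fundamental Theorem Of Calculus In The Lack Of Local Convexity},
\texttt{http://trimestres-lmb.univ-fcomte.fr/IMG/pdf/besancon.pdf}.
\end{thebibliography}

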